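# Two models of the same theory at the pointwise definable height, without $0^\#$

## 1. Theorems A and B and what they assert

The metatheory is ZFC; extra hypotheses are stated where they are used. The notation $\mu(T,\tau)$ and $\alpha_T$ is explained right after the statements.

**Theorem A.** Assume $0^\#$ exists. There is a completion $T$ of ZF with a well-founded model such that $T\vdash \mathbf V=\mathbf{OD}$, $T\vdash$ "$\mathbf V=\mathbf L[b]$ for a set $b$ that is set-generic over $\mathbf L$", $T\vdash$ "$0^\#$ does not exist", and $\mu(T,\alpha_T)=2^{\aleph_0}$.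

**Theorem B.** The following are equivalent.

* (a) There is a completion $T$ of ZF with a well-founded model, $T\vdash\mathbf V=\mathbf{OD}$ and $\mu(T,\alpha_T)>1$.
* (b) There is such a $T$ which moreover proves "$0^\#$ does not exist".
* (c) There is a countable $\alpha$ with $L_\alpha\models$ ZFC and a non-identity elementary embedding $L_\alpha\to L_\alpha$.

A companion result goes in the opposite direction and explains where the difficulty lies.

**Proposition C.** If $T\vdash\mathbf V=\mathbf{OD}$ has a well-founded model and $T\vdash$ "$\mathbf V=\mathbf L[A]$ for some $A\subseteq\gamma$, where $\gamma$ is smaller than every inaccessible cardinal of $\mathbf L$", then $\mu(T,\alpha_T)=1$. (For example, this holds if $T\vdash\mathbf V=\mathbf L[0^\#]$.)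

Now the words. A *completion* of ZF is a complete consistent theory $T\supseteq$ ZF in the language $\{\in\}$. For a countable order type $\tau$, $\mu(T,\tau)$ is the number of isomorphism types of countable models of $T$ whose ordinals have order type $\tau$. A model is *pointwise definable* if each of its elements is definable in it without parameters. We shall recall in Section 2 that a completion $T\vdash\mathbf V=\mathbf{OD}$ has, up to isomorphism, exactly one pointwise definable model, and that this model embeds elementarily into every model of $T$. If $T$ has a well-founded model, the pointwise definable one is therefore well-founded, and $\alpha_T$ is its height.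

So at height $\alpha_T$ the theory $T$ always has one model, the smallest one possible. Can it have another model of exactly that height? The paper "Counting models of set theory" (https://www.impan.pl/shop/publication/transaction/download/product/88896) asks: if $T\vdash\mathbf V=\mathbf{OD}$ has a well-founded model and $\mu(T,\alpha_T)>1$, must $T$ prove "$0^\#$ exists"? Theorem A says no, assuming $0^\#$ exists in the metatheory. Theorem B isolates the exact hypothesis: as soon as there is any $T$ with $\mu(T,\alpha_T)>1$ at all, there is one that proves "$0^\#$ does not exist". So "every such $T$ proves that $0^\#$ exists" is true only when it is vacuous.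

Statement (c) is $\Sigma^1_2$: it asserts that there is a real coding a structure $(\omega,E)$ and a map $e$ such that $(\omega,E)$ is well-founded (a $\Pi^1_1$ condition), satisfies ZFC + $\mathbf V=\mathbf L$, and $e$ is elementary and not the identity. In Section 6 we see that (c) holds if $0^\#$ exists. By Shoenfield's absoluteness theorem (c) then holds in $\mathbf L$, and Theorem B, applied inside $\mathbf L$, gives (b) there. So (b) is consistent even with $\mathbf V=\mathbf L$, relative to ZFC + "$0^\#$ exists".

## 2. Pointwise definable models and their heights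

**Conventions.** A model of ZF whose ordinals are well-founded is well-founded (use ranks), so we identify it with its transitive collapse. Distinct transitive models are non-isomorphic. Finite tuples are coded by single sets where convenient. For $0$-$1$ sequences, $s\subset c$ says that $s$ is an initial segment of $c$, and $s\perp t$ means $s\not\subseteq t$ and $t\not\subseteq s$. A tree $S\subseteq 2^{<\theta}$ is a forcing notion in which longer nodes are stronger. "Open" means closed under strengthening. The length of $s$ is $\mathrm{lh}(s)$.

A set $x$ is *ordinal definable* (OD) if for some $\beta$ it is definable in $V_\beta$ from a finite tuple of ordinals below $\beta$. Order all triples $(\beta,s,n)$, where $s\in\beta^{<\omega}$ and $n$ codes a formula, first by $\beta$ and then by a fixed definable well-order of $\beta^{<\omega}\times\omega$. Below each triple there are only set many, so this is a well-order of type $\mathrm{Ord}$. Let $F(\eta)$ be the set defined in $V_\beta$ by the $\eta$-th triple, or $\emptyset$ if it defines nothing. Under $\mathbf V=\mathbf{OD}$, $F$ is a parameter-free definable surjection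 from $\mathrm{Ord}$ onto $\mathbf V$. So there is a parameter-free definable well-order of $\mathbf V$ (compare least preimages), and there are definable Skolem functions.

**Lemma 1.** (i) If $T\vdash\mathbf V=\mathbf{OD}$ is a completion of ZF, then $T$ has a pointwise definable model, unique up to isomorphism, and it embeds elementarily into every model of $T$. (ii) A pointwise definable model of ZF satisfies $\mathbf V=\mathbf{OD}$.

*Proof.* (i) Let $K\models T$ and let $\mathrm{Def}(K)$ be the set of its parameter-free definable elements. If $K\models\exists x\,\varphi(x,a)$ with $a\in\mathrm{Def}(K)$, then the least such $x$ in the definable well-order is in $\mathrm{Def}(K)$. By the Tarski–Vaught test $\mathrm{Def}(K)\prec K$, and so $\mathrm{Def}(K)$ is pointwise definable. If $K'\models T$ too, send the element of $\mathrm{Def}(K)$ defined by $\varphi$ to the element of $K'$ defined by $\varphi$. Since $T$ is complete, this is well defined and elementary, and its range is $\mathrm{Def}(K')$. If $K'$ is pointwise definable, this is an isomorphism $\mathrm{Def}(K)\cong K'$.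

(ii) If $\varphi$ defines $x$, reflect $\varphi$ to some $V_\beta\ni x$. Then $\varphi$ defines $x$ in $V_\beta$, so $x$ is OD. $\square$

*Example.* Let $\beta$ be least with $L_\beta\models$ ZFC (assume there is one). The hull $\mathrm{Def}(L_\beta)\prec L_\beta$ collapses to some $L_{\beta'}\models$ ZFC with $\beta'\le\beta$, so $\beta'=\beta$. Hence $L_\beta$ is isomorphic to a pointwise definable model and is itself pointwise definable. For $T=\mathrm{Th}(L_\beta)$ we get $\alpha_T=\beta$. A transitive model of $T$ of height $\beta$ satisfies $\mathbf V=\mathbf L$, so it is $L_\beta$. Thus $\mu(T,\alpha_T)=1$.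

We use these textbook facts about $L$ freely. The well-order $<_L$ is definable without parameters in each $L_\alpha\models$ ZFC, and there it has order type $\alpha$. If $\gamma$ is an uncountable cardinal in a model of $\mathbf V=\mathbf L$, or if $L_\gamma\models$ ZFC, then every $X\prec L_\gamma$ collapses to some $L_{\bar\gamma}$ with $\bar\gamma\le\gamma$ (condensation). Under $\mathbf V=\mathbf L$, GCH holds, and for $\theta$ regular uncountable $H(\theta)=L_\theta$; in particular every subset of $L_\theta$ is in $L_{\theta^+}$. Finally, if $N$ is a transitive model of ZF of height $\alpha$, then $\mathbf L^N=L_\alpha$.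

## 3. A second model forces an embedding of $L_\alpha$

The easiest cases already show what a second model must look like.

**Lemma 2** (this is (a)$\Rightarrow$(c) of Theorem B). Let $T\vdash\mathbf V=\mathbf{OD}$ be a completion of ZF with a well-founded model, $M$ its transitive pointwise definable model, $\alpha=\alpha_T$, and $N\neq M$ a countable transitive model of $T$ of height $\alpha$. Then the elementary $j:M\to N$ moves an ordinal, and $j{\restriction}L_\alpha:L_\alpha\to L_\alpha$ is elementary and not the identity. Also $\alpha$ is countable.

*Proof.* Lemma 1 gives $j$. If $j$ fixed all ordinals $\eta<\alpha$, then $F^N(\eta)=F^N(j(\eta))=j(F^M(\eta))$ for all $\eta<\alpha$. Since $F^N$ maps onto $N$, $j$ would be onto, hence an isomorphism, and $M=N$. So $j$ moves an ordinal. The restriction maps $\mathbf L^M=L_\alpha$ elementarily into $\mathbf L^N=L_\alpha$, and $L_\alpha\models$ ZFC. As $N$ is countable, so is $\alpha$. $\square$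

**Lemma 3.** Let $L_\alpha\models$ ZFC and let $j:L_\alpha\to L_\alpha$ be elementary and not the identity. Then $j$ moves an ordinal. If $\kappa$ is the least ordinal moved, then $j(\kappa)>\kappa$, and $\kappa$ is inaccessible in $L_\alpha$; in particular it is regular and uncountable there.

*Proof.* Each $x\in L_\alpha$ is the $\eta$-th element in $<_L$ for some $\eta<\alpha$, so if $j$ fixed all ordinals it would fix all $x$. As $j$ preserves order, $j(\kappa)>\kappa$. Each $n<\omega$ and $\omega$ are definable, so $\kappa>\omega$. If $f:\xi\to\kappa$ in $L_\alpha$ were cofinal with $\xi<\kappa$, then $j(f)$ has domain $j(\xi)=\xi$ and $j(f)(\eta)=j(f(\eta))=f(\eta)$, so $j(f)=f$. But $j(f)$ is cofinal in $j(\kappa)>\kappa$, a contradiction. So $\kappa$ is regular. If $\kappa=(\lambda^+)^{L_\alpha}$, then $j(\kappa)=(j(\lambda)^+)^{L_\alpha}=(\lambda^+)^{L_\alpha}=\kappa$, a contradiction. So $\kappa$ is an uncountable regular limit cardinal of $L_\alpha$, and by GCH in $L_\alpha$ it is inaccessible there. $\square$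

If $T\vdash\mathbf V=\mathbf L$, every model of height $\alpha_T$ is $L_{\alpha_T}$, so $\mu=1$. If $T\vdash\mathbf V=\mathbf L[x]$ for a real $x\subseteq\omega$, then $j(x)=x$, because $j$ fixes every $n$; so $N=L_\alpha[j(x)]=M$, and again $\mu=1$. This includes $x=0^\#$: proving that $0^\#$ exists is not what produces second models. The same argument gives Proposition C.

*Proof of Proposition C.* The pointwise definable model is countable, so $\mu(T,\alpha_T)\ge1$. Suppose $\mu(T,\alpha_T)>1$ and take $j:M\to N$ from Lemma 2, with least moved ordinal $\kappa$. By Lemma 3, $\kappa$ is inaccessible in $L_\alpha=\mathbf L^M$. Let $(\gamma,A)$ be the least pair as in the hypothesis in the canonical OD well-order of $M$. Then $\gamma<\kappa$, so $j(\gamma)=\gamma$, and since $j$ fixes all ordinals below $\gamma$ and $A\subseteq\gamma$, also $j(A)=A$. By elementarity $N\models\mathbf V=\mathbf L[j(A)]$. So $N=L_\alpha[A]=M$, a contradiction. $\blacksquare$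

## 4. Why Kunen's theorem does not apply, and why a Cohen set does not help

A natural route to a positive answer is this. Kunen's theorem says that a non-identity elementary embedding $\mathbf L\to\mathbf L$ yields $0^\#$, and Lemma 2 hands us one from $\mathbf L^M$ to itself. The argument stops because $j$ is defined from outside, by comparing $M$ with $N$. To apply Kunen's theorem in $M$ we would need $j$ as a class of $M$ for which Replacement holds, and nothing provides that. Theorem A shows that it can fail.

So we try to build a counterexample. Start with $\alpha$ and $j:L_\alpha\to L_\alpha$ with least moved ordinal $\kappa$, and look for $M=L_\alpha[b]$. By Proposition C, a set of ordinals bounded below the inaccessibles of $L_\alpha$ is useless, so try $b\subseteq\theta$ with $\theta>\kappa$. The obvious choice is a Cohen subset: $b:\theta\to2$ generic over $L_\alpha$ for $(2^{<\theta})^{L_\alpha}$, $\theta$ regular in $L_\alpha$. This fails at a definite point, namely $\mathbf V=\mathbf{OD}$. Suppose $b$ is the unique $x$ with $L_\alpha[b]\models\varphi(x,\beta)$. Some $s\subset b$ forces that $\varphi(\cdot,\beta)$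 defines the generic branch. Let $b'$ be $b$ with one value changed at a place $\ge\mathrm{lh}(s)$. Then $b'$ is also generic, $s\subset b'$ and $L_\alpha[b']=L_\alpha[b]$. So $\varphi(\cdot,\beta)$ defines $b'$ there as well, and $b'\ne b$, a contradiction.

We therefore need three things at once.

1. A forcing whose generic branch is the *only* branch in the extension, so that $b$ becomes definable. This is Lemma 4.
2. Genericity of the image: if $p_0\ge p_1\ge\cdots$ generates the generic for $M$, then $j(p_0)\ge j(p_1)\ge\cdots$ should generate a generic for $N$. The dense sets that need care are those not in $\mathrm{ran}(j)$. We will absorb them by intersecting all dense sets with a given definition, as the parameter varies over a set of size at most that of the distributivity of the forcing.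
3. Every element of $M$ should be definable. We will write the record of the construction of $b$ into $b$ itself, in the pattern "$n$-th dense set met, then the $n$-th ordinal coded".

## 5. A tree with exactly one branch in the extension

**Lemma 4 (ZFC + $\mathbf V=\mathbf L$).** Let $\nu$ be regular and uncountable, $\theta=\nu^+$. There is a tree $S\subseteq 2^{<\theta}$, closed under initial segments, with levels $S(\delta)=S\cap2^\delta$ of size $\le\nu$, such that:

1. $s\in S\Rightarrow s^\frown0,s^\frown1\in S$; unions of increasing sequences of nodes, of sequence length $<\nu$, are in $S$; every node has extensions on all higher levels $<\theta$.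
2. The intersection of at most $\nu$ dense open subsets of $S$ is dense.
3. If $Q$ is a forcing notion with $|Q|\le\nu$, then $Q\times S$ forces that the generic branch $\dot b$ is the only $c\in2^\theta$ with $c{\restriction}\eta\in S$ for all $\eta<\theta$.

By (1), $s^\frown0^\xi{}^\frown1\in S$ for $s\in S$ and $\xi<\nu$ (induction on $\xi$, taking unions at limits). By (1) every node splits, so no branch $c$ in the ground model is generic: $\{s:s\not\subset c\}$ is dense. By (2), $S$ adds no new subset of $\nu$: for a name $\dot x$ of one, intersect the $\nu$ dense open sets of conditions deciding "$\varepsilon\in\dot x$".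

The plan is to seal the tree at the levels $\delta$ of cofinality $\nu$: there we allow only $\nu$ branches, built so that any two of them are mutually generic for the dense sets of a small $L_\gamma$. A competitor $c$ of $b$ passes through such a level at some node. If that is $b$'s own node, genericity contradicts $c\neq b$. If it is another node, mutual genericity contradicts the fact that $c$ is controlled by $b$ and the small $Q$.

*Proof.* **Step 1: the levels.** For $\nu\le\delta<\theta$ let $\gamma(\delta)$ be the least $\gamma$ such that $L_\gamma$ contains a surjection $\nu\to\delta$. Such a surjection is in $H(\theta)=L_\theta$, so $\gamma(\delta)<\theta$. We define $S(\delta)$ by recursion, with the inductive hypotheses that $|S(\delta)|\le\nu$ and that every node of $S({<}\delta)=\bigcup_{\eta<\delta}S(\eta)$ has an extension in $S(\delta)$.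

Put $S(0)=\{\emptyset\}$ and $S(\delta+1)=\{s^\frown0,s^\frown1:s\in S(\delta)\}$; the hypotheses are preserved.

Let $\delta$ be a limit with $\mathrm{cf}\,\delta<\nu$. Let $S(\delta)$ be the set of all $s\in2^\delta$ with $s{\restriction}\eta\in S(\eta)$ for all $\eta<\delta$. Such an $s$ is determined by its restrictions to a cofinal sequence of length $\mathrm{cf}\,\delta$, so $|S(\delta)|\le\nu^{<\nu}=\nu$ by GCH. To extend $s\in S(\eta)$ to level $\delta$, climb along a continuous cofinal sequence in $\delta$ of length $\mathrm{cf}\,\delta$ that starts at $\eta$. Successor steps use the inductive hypothesis. The limit points of the sequence below $\delta$ have cofinality $<\nu$, so there the unions are in $S$; the final union is in $S(\delta)$.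

Let $\mathrm{cf}\,\delta=\nu$, so $\delta\ge\nu$. Let $\mathcal D_\delta$ consist of all dense open subsets of $S({<}\delta)\times S({<}\delta)$ that lie in $L_{\gamma(\delta)}$, together with the sets $\{(s,t):\mathrm{lh}(s),\mathrm{lh}(t)\ge\eta\}$ for $\eta<\delta$, which are dense open by the inductive hypothesis. Since $|L_{\gamma(\delta)}|\le\nu$, $|\mathcal D_\delta|\le\nu$. Let $\langle s^0_i:i<\nu\rangle$ enumerate $S({<}\delta)$, and let $\langle R_\varepsilon:\varepsilon<\nu\rangle$ enumerate all triples $(D,i,k)$ with $D\in\mathcal D_\delta$ and $i\ne k<\nu$. Given $\langle s_i^\varepsilon:i<\nu\rangle$ and $R_\varepsilon=(D,i,k)$, choose extensions $s_i^{\varepsilon+1}\supseteq s_i^\varepsilon$ and $s_k^{\varepsilon+1}\supseteq s_k^\varepsilon$ in $S({<}\delta)$ with $(s_i^{\varepsilon+1},s_k^{\varepsilon+1})\in D$, and leave the other nodes unchanged. At limits $\varepsilon<\nu$ take unions. Their lengths stay below $\delta$ since $\mathrm{cf}\,\delta=\nu$, and each union either is eventually constant or has limit length of cofinality $<\nu$; so it is in $S({<}\delta)$. Put $s_i=\bigcup_{\varepsilon<\nu} s^\varepsilon_i$.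 The length requirements in $\mathcal D_\delta$ give $s_i\in2^\delta$. Let $S(\delta)=\{s_i:i<\nu\}$. The hypotheses hold, because $s_i$ extends $s_i^0$.

This defines $S$, and (1) is clear: a union of an increasing sequence of fewer than $\nu$ nodes is one of them, or has limit length of cofinality $<\nu$, where all branches were kept. Its length is $<\theta$ since $\theta$ is regular.

**Step 2: reflection to a sealed level.** We show that any given dense open set of $S\times S$ reflects to a set in some $\mathcal D_\delta$. Every node is in $H(\theta)=L_\theta$, so $S\subseteq L_\theta$, and every subset of $L_\theta$ is in $L_{\theta^+}$. Let $a\in L_{\theta^+}$. Let $X_0$ be the Skolem hull of $\nu\cup\{\nu,\theta,S,a\}$ in $L_{\theta^+}$, $X_{\varepsilon+1}$ the hull of $X_\varepsilon\cup\{X_\varepsilon\cap\theta\}$, with unions at limits, and $X=\bigcup_{\varepsilon<\nu}X_\varepsilon\prec L_{\theta^+}$. Each $X_\varepsilon\cap\theta$ is an ordinal $<\theta$: it has size $\le\nu$, and each nonzero $\zeta\in X_\varepsilon\cap\theta$ is the image of $\nu\subseteq X_\varepsilon$ under a map in $X_\varepsilon$, so $\zeta\subseteq X_\varepsilon$.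 These ordinals strictly increase with $\varepsilon$, so $\delta:=X\cap\theta<\theta$ has cofinality $\nu$.

Let $\pi:X\cong L_{\bar\gamma}$ be the collapse. Then $\pi(\theta)=\delta$ and $\pi(\nu)=\nu$, so by elementarity $L_{\bar\gamma}$ has no surjection $\nu\to\delta$, and therefore $\bar\gamma<\gamma(\delta)$. For $\eta<\delta$ we have $S(\eta)\in X$ and $|S(\eta)|\le\nu$, so $S(\eta)\subseteq X$; conversely a node in $X$ has its length in $X\cap\theta=\delta$. Hence $S\cap X=S({<}\delta)=\pi(S)$. As $\delta\subseteq X$, $\pi$ fixes each node in $S({<}\delta)$. With $\langle s_i:i<\nu\rangle$ as in the construction of $S(\delta)$ we get: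

($*$) If $Y\in X$ is dense open in $S\times S$, then for all $i\ne k$ some pair of proper initial segments of $(s_i,s_k)$ is in $Y$. If $Y\in X$ is dense open in $S$, every $s_i$ has a proper initial segment in $Y$.

Indeed, $\pi(Y)=Y\cap(S({<}\delta)\times S({<}\delta))$ is dense open in $S({<}\delta)\times S({<}\delta)$ by elementarity, and it lies in $L_{\bar\gamma}\subseteq L_{\gamma(\delta)}$, so it is in $\mathcal D_\delta$. At the stage $\varepsilon$ with $R_\varepsilon=(\pi(Y),i,k)$ the pair $(s_i^{\varepsilon+1},s_k^{\varepsilon+1})$ was put in $Y$. For the second claim apply the first to $Y\times S$.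

**Step 3: property (2).** Let $\langle D_\varepsilon:\varepsilon<\nu\rangle$ be dense open and $s\in S$. The sequence is coded by a subset of $\nu\times L_\theta$, so it is in $L_{\theta^+}$. Take $X$ as in Step 2 containing the sequence and $s$. As $\nu\subseteq X$, each $D_\varepsilon\in X$. As $s\in S\cap X=S({<}\delta)$, $s=s^0_i$ for some $i$. By ($*$) and openness, $s_i\in\bigcap_\varepsilon D_\varepsilon$, and $s_i\supseteq s$.

**Step 4: property (3), setting up.** We may assume that the underlying set of $Q$ is an ordinal $\le\nu$. The generic branch has the stated property. Suppose some $(r_0,s_0)$ forces that $\dot c\in2^\theta$ has all its proper initial segments in $S$ and $\dot c\ne\dot b$. Let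
$$F=\{(r,s,u)\in Q\times S\times S:(r,s)\Vdash u\subset\dot c\}.$$
As $F\subseteq L_\theta$, $F\in L_{\theta^+}$. For $(r,s)\le(r_0,s_0)$:

* (F1) for each $\eta<\theta$ there are $(r',s')\le(r,s)$ and $u\in S(\eta)$ with $(r',s',u)\in F$ (decide $\dot c{\restriction}\eta$);
* (F2) there are $(r',s')\le(r,s)$ and $u\perp s'$ with $(r',s',u)\in F$ (decide a place $\eta$ where $\dot c$ and $\dot b$ differ, decide $u=\dot c{\restriction}(\eta+1)$, and make $\mathrm{lh}(s')>\eta$; then $u(\eta)\ne s'(\eta)$).

For $r\le r_0$ let
$$A_r=\{s\in S: s\perp s_0\text{ or }\exists r'\le r\,\exists u\,[(r',s,u)\in F,\ u\perp s]\},$$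
$$B_r=\{(s,v)\in S^2: s\perp s_0\text{ or }\exists r'\le r\,\exists u\,[(r',s,u)\in F,\ u\perp v]\}.$$
Both are open, since membership in $F$ and incompatibility persist under strengthening. For density of $A_r$, let $s\in S$. If $s\perp s_0$, then $s\in A_r$. Otherwise we may lengthen $s$ to have $s\supseteq s_0$, and (F2) for $(r,s)$ gives $s'\supseteq s$ in $A_r$. For density of $B_r$, let $(s,v)$ be given, with $s\supseteq s_0$ as before. Apply (F1) with $\eta=\mathrm{lh}(v)+1$ to get $(r',s')\le(r,s)$ and $u\in S(\eta)$. Since $v^\frown0$ and $v^\frown1$ have the same length as $u$, $u\perp v^\frown l$ for some $l<2$, and $(s',v^\frown l)\in B_r$.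

**Step 5: property (3), the contradiction.** Take $X$ as in Step 2 containing $Q$ (with its order), $F$, $r_0$, $s_0$. As $Q\subseteq\nu\subseteq X$, all $A_r,B_r$ with $r\le r_0$ are in $X$. As $s_0\in S({<}\delta)$, fix $i$ with $s_i\supseteq s_0$. It is forced that $\dot c{\restriction}\delta\in S(\delta)$, so there are $(r_1,s^*)\le(r_0,s_i)$ and $k<\nu$ with $(r_1,s^*)\Vdash\dot c{\restriction}\delta=s_k$.

*Case $k=i$.* By ($*$) some proper initial segment $s$ of $s_i$ is in $A_{r_1}$. Since $s,s_0\subset s_i$, $s\not\perp s_0$. By elementarity of $X$ there are $r'\le r_1$ and $u\in S\cap X=S({<}\delta)$ with $(r',s,u)\in F$ and $u\perp s$. As $s\subseteq s_i\subseteq s^*$, the condition $(r',s^*)$ extends both $(r',s)$ and $(r_1,s^*)$, so it forces $u\subset\dot c$ and $\dot c{\restriction}\delta=s_i$. As $\mathrm{lh}(u)<\delta$, $u\subset s_i$. But $s\subset s_i$ too, contradicting $u\perp s$.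

*Case $k\ne i$.* By ($*$) there are proper initial segments $s$ of $s_i$ and $v$ of $s_k$ with $(s,v)\in B_{r_1}$. Again $s\not\perp s_0$, so there are $r'\le r_1$ and $u\in S({<}\delta)$ with $(r',s,u)\in F$ and $u\perp v$. As before $(r',s^*)$ forces $u\subset\dot c$ and $\dot c{\restriction}\delta=s_k$, so $u\subset s_k$. But $v\subset s_k$, contradicting $u\perp v$. $\square$

*The tree for $\nu$* means the $<_L$-least tree as in Lemma 4.

## 6. Proof of Theorem A: shifting indiscernibles below $i_\omega$

Assume $0^\#$ exists. Let $I$ be the class of Silver indiscernibles, $\delta=\omega_1$, and let $\langle i_\xi:\xi<\delta\rangle$ enumerate $I\cap\delta$ increasingly. By Silver's theorem (see Jech, *Set Theory*, Ch. 18), $I\cap\delta$ is club in $\delta$ and a set of order indiscernibles for $L_\delta$; every element of $L_\delta$ is definable in $L_\delta$ from elements of $I\cap\delta$; and every $i_\xi$ is inaccessible in $\mathbf L$. Moreover $L_\delta\models$ ZFC. Hence every order-preserving map of $I\cap\delta$ into itself extends to an elementary map $L_\delta\to L_\delta$, sending $t(\vec c)$ to $t$ of the images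 of $\vec c$.

**Step 1: a family of embeddings of a fixed $L_\alpha$.** For strictly increasing $f:\omega\to\omega$ let $j_f:L_\delta\to L_\delta$ be the elementary map with $j_f(i_n)=i_{f(n)}$ for $n<\omega$ and $j_f(i_\xi)=i_\xi$ for $\xi\ge\omega$.

(1) *For $m<\omega$: $i_m\in\mathrm{ran}(j_f)$ iff $m\in\mathrm{ran}(f)$.* One direction is clear. Suppose $m\notin\mathrm{ran}(f)$ and $i_m\in\mathrm{ran}(j_f)$. Then $i_m=t^{L_\delta}(\vec c,\vec d)$ for a definable term $t$ and tuples of indiscernibles $\vec c<i_m<\vec d$, all in the range of $j_f$ on $I\cap\delta$, so different from $i_m$. Choose $\vec c\,'<i<i'<\vec d\,'$ in $I\cap\delta$ with tuples of the same lengths. By indiscernibility $i=t(\vec c\,',\vec d\,')=i'$, a contradiction.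

Let $\mu=i_\omega=\sup_n i_n$ and let $\alpha$ be the least ordinal $>\mu$ with $L_\alpha\models$ ZFC. As $L_{i_{\omega+1}}\models$ ZFC, $\alpha$ exists and $\alpha<\delta$. Since $j_f(\mu)=\mu$ and $\alpha$ is definable in $L_\delta$ from $\mu$, also $j_f(\alpha)=\alpha$. So $j_f{\restriction}L_\alpha:L_\alpha\to L_\alpha$ is elementary, and for $f\ne\mathrm{id}$ it is not the identity: this proves (c) of Theorem B from $0^\#$. In $L_\alpha$, $\mu$ is regular and uncountable. Let $\theta=(\mu^+)^{L_\alpha}$ and let $S$ be the tree for $\nu=\mu$ in $L_\alpha$. It is definable from $\mu$, so $j_f(S)=S$.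

**Step 2: few parameters generate $L_\alpha$.** This bounds the number of dense sets we must handle at once.

(2) *Every element of $L_\alpha$ is definable in $L_\alpha$ from parameters in $\mu\cup\{\mu\}$.* Let $X\prec L_\alpha$ be the set of elements so definable. It collapses to some $L_\beta\models$ ZFC with $\mu<\beta\le\alpha$, so $\beta=\alpha$ by minimality. The isomorphism $X\cong L_\alpha$ fixes $\mu+1$ pointwise, and so it carries a definition of $x\in X$ from parameters in $\mu\cup\{\mu\}$ to a definition of its image from the same parameters. Hence every element of $L_\alpha$ is so definable.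

**Step 3: the model $M$.** We meet all dense sets and record the construction in $b$. Let $\langle\xi_n:n<\omega\rangle$ enumerate $\mu$. Let $\langle\varphi_n(x,y_0,\dots,y_{n-1},z)\rangle_n$ list formulas (dummy variables allowed) so that each formula with free variables among $x,z,y_0,y_1,\dots$ occurs for infinitely many $n$. Let
$$D_n=\{x\in S:L_\alpha\models\varphi_n(x,\xi_0,\dots,\xi_{n-1},\mu)\}$$
if this is dense in $S$, and $D_n=S$ otherwise. By (2) every dense subset of $S$ in $L_\alpha$ is some $D_n$. Let $p_0=\emptyset$, let $q_n$ be the $<_L$-least extension of $p_n$ in $D_n$, and let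
$$p_{n+1}=q_n{}^\frown0^{\xi_n}{}^\frown1\in S.$$
Then $b=\bigcup_np_n$ is an $S$-generic branch over $L_\alpha$, of length $\theta$. Put $M=L_\alpha[b]\models$ ZFC.

**Step 4: $M$ is pointwise definable.** By Lemma 4(2), $S$ adds no subset of $\mu$, hence none of any ordinal $<\theta$, while $b\notin L_\alpha$. So in $M$, $\theta$ is the least ordinal with a subset not in $\mathbf L$. Hence $\theta$ is definable in $M$ without parameters; so is $\mu$, as $\theta$ is its successor cardinal in $\mathbf L^M=L_\alpha$; so is $S$, computed in $\mathbf L^M$; and, by Lemma 4(3) with trivial $Q$, so is $b$, the unique cofinal branch of $S$ in $M$.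

By induction on $n$, $p_n$ and $\xi_i$ ($i<n$) are definable in $M$. Given this for $n$, $D_n$ is definable over $\mathbf L^M$ from $\xi_0,\dots,\xi_{n-1},\mu$, so $q_n$ is definable; $\xi_n$ is the least $\xi$ with $b(\mathrm{lh}(q_n)+\xi)=1$, so $\xi_n$ and $p_{n+1}$ are definable. So every ordinal below $\mu$ is definable in $M$. By (2) every element of $L_\alpha$ is definable in $M$, and then so is every $\tau^b\in M$.

Let $T=\mathrm{Th}(M)$. By Lemma 1(ii), $T\vdash\mathbf V=\mathbf{OD}$; also $\alpha_T=\alpha$, and $T$ proves that $\mathbf V=\mathbf L[b]$ for a set $b$ that is set-generic over $\mathbf L$. All reals of $M$ are in $\mathbf L^M$, since $\omega<\mu$, while ZFC proves $0^\#\notin\mathbf L$. So $T\vdash$ "$0^\#$ does not exist".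

**Step 5: the images $b_f$ are generic.** Let $b_f$ be the union of the nodes $j_f(p_n)\in S$. We check that $b_f$ meets each dense open $D\in L_\alpha$ of $S$. The trouble is that $D$ need not be in $\mathrm{ran}(j_f)$. By (2), $D=\{x\in S:L_\alpha\models\varphi(x,a,\mu)\}$ for some $\varphi$ and $a\in\mu^k$. For $y\in\mu^k$ let $g(y)=\{x\in S:L_\alpha\models\varphi(x,y,\mu)\}$ if this is dense open in $S$, and $g(y)=S$ otherwise. Then $g\in L_\alpha$ is definable in $L_\alpha$ from $\mu$, so $j_f(g)=g$; and $g(a)=D$. By Lemma 4(2), $E=\bigcap_{y\in\mu^k}g(y)$ is dense open, and $j_f(E)=E$. So some node of $b$ is in $E$, and by openness some $p_n\in E$. Hence $j_f(p_n)\in E\subseteq D$. Thus $b_f$ is $S$-generic over $L_\alpha$.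

**Step 6: many models.** Define $j_f^+:M\to N_f:=L_\alpha[b_f]$ by $\tau^b\mapsto j_f(\tau)^{b_f}$. If $M\models\varphi(\tau^b)$, some $p_n\Vdash\varphi(\tau)$, so $j_f(p_n)\Vdash\varphi(j_f(\tau))$ by elementarity and $j_f(S)=S$, and hence $N_f\models\varphi(j_f(\tau)^{b_f})$. Applied to equations this shows that $j_f^+$ is well defined; applied to all formulas it shows that $j_f^+$ is elementary. Since $j_f(\check x)$ is the canonical name of $j_f(x)$, $j_f^+$ extends $j_f{\restriction}L_\alpha$. So $N_f$ is a countable transitive model of $T$ of height $\alpha$.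

Since $M$ is pointwise definable, the elements definable in $N_f$ are exactly those in $\mathrm{ran}(j_f^+)$: images of definable elements are definable, and an element definable in $N_f$ by $\psi$ is the image of the one defined in $M$ by $\psi$. If $i_m=j_f^+(x)$, then $x$ is an ordinal $<\alpha$, so $i_m=j_f(x)$. By (1), $i_m$ ($m<\omega$) is definable in $N_f$ iff $m\in\mathrm{ran}(f)$. Different $f\ne f'$ have different ranges, so $N_f\ne N_{f'}$, hence $N_f\not\cong N_{f'}$. There are $2^{\aleph_0}$ such $f$ and at most $2^{\aleph_0}$ countable models up to isomorphism, so $\mu(T,\alpha_T)=2^{\aleph_0}$. $\blacksquare$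

## 7. Why one tree is not enough for an arbitrary embedding

Theorem B starts from an arbitrary $e:L_\alpha\to L_\alpha$. The proof above used (2): $L_\alpha$ is generated by a bounded set of parameters. Without it, no set forcing can give a pointwise definable $M$. If $P\in L_\alpha$ is a forcing notion and $L_\alpha[G]$ is pointwise definable, then for each $x\in L_\alpha$ some condition $p$ forces that $\check x$ is the unique object satisfying the definition of $x$; so $x$ is definable in $L_\alpha$ from $P$ and $p$, and both have bounded rank. Now take $\alpha=i_\omega$ (assuming $0^\#$). A shift of $\{i_n:n<\omega\}$ gives an embedding as in (c). By Silver's theory $L_i\prec L_{i'}$ for $i<i'$ in $I$, so $L_{i_n}\prec L_{i_\omega}$ for all $n$. If $P\in L_{i_n}$, then its conditions are in $L_{i_n}$ too, and everything definable from $P$ and a condition lies in $L_{i_n}\neq L_\alpha$. So for this $\alpha$ set forcing fails, whatever the set forcing is.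

The way out is a class product of trees: then there are as many trees as ordinals, and an ordinal $\rho<\alpha$ can be coded by *which* tree has its branch begin with $1$. The role of (2) in lifting the embedding is taken by an ultrapower-like normalization of $e$: every element will be $j(f)(\kappa)$, so only $\kappa$ many candidates for a dense class need to be intersected.

## 8. Proof of Theorem B: normalizing the embedding

(b)$\Rightarrow$(a) is trivial, and (a)$\Rightarrow$(c) is Lemma 2. For (c)$\Rightarrow$(b), let $\alpha$ be countable, $L_\alpha\models$ ZFC, and let $e:L_\alpha\to L_\alpha$ be elementary and not the identity. By Lemma 3 there is a least ordinal $\kappa$ moved by $e$, and $e(\kappa)>\kappa$.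

**Step 1: reduction to embeddings generated by $\kappa$.** We replace $e$ by $j$ such that every element of $L_\alpha$ is $j(f)(\kappa)$. Let
$$Z=\{e(f)(\kappa):f\in L_\alpha\text{ a function on }\kappa\}.$$
This makes sense as $\kappa\in e(\kappa)=\mathrm{dom}(e(f))$. We check $Z\prec L_\alpha$ by Tarski–Vaught. Finitely many parameters $e(f_1)(\kappa),\dots,e(f_m)(\kappa)$ are coded by $e(f)(\kappa)$, where $f(\xi)=(f_1(\xi),\dots,f_m(\xi))$. If $L_\alpha\models\exists x\,\varphi(x,e(f)(\kappa))$, let $h(\xi)$ be the $<_L$-least $x$ with $\varphi(x,f(\xi))$ if one exists, and $0$ otherwise. By elementarity $e(h)(\kappa)\in Z$ is a witness. Constant functions show $\mathrm{ran}(e)\subseteq Z$, so $\xi=e(\xi)\in Z$ for $\xi<\kappa$; the identity function on $\kappa$ shows $\kappa\in Z$. So $\kappa+1\subseteq Z$.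

Let $\pi:Z\cong L_\gamma$ be the collapse, so $\gamma\le\alpha$. The map $j=\pi\circ e:L_\alpha\to L_\gamma$ is elementary, hence order preserving on ordinals, so $\gamma\ge\alpha$ and $\gamma=\alpha$. So $j:L_\alpha\to L_\alpha$ is elementary, it fixes all $\xi<\kappa$, and $j(\kappa)=\pi(e(\kappa))>\pi(\kappa)=\kappa$. Applying $\pi$ to $e(f)(\kappa)$ gives $j(f)(\kappa)$, and therefore

(3) every element of $L_\alpha$ is $j(f)(\kappa)$ for some function $f\in L_\alpha$ on $\kappa$; and $\kappa\notin\mathrm{ran}(j)$.

The second part holds because $j(\xi)=\xi<\kappa$ for $\xi<\kappa$, and $j(\xi)\ge j(\kappa)>\kappa$ for $\xi\ge\kappa$. By Lemma 3, $\kappa$ is regular and uncountable in $L_\alpha$.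

## 9. A class product of the trees

**Step 2: the forcing.** Work in $L_\alpha$. For a regular uncountable cardinal $\nu_0$ define by recursion on all ordinals $\xi$: $\theta_\xi=\nu_\xi^+$; $S_\xi$ is the tree for $\nu_\xi$; and for $\xi\ge1$, $\nu_\xi=\sigma_\xi^{++}$ where $\sigma_\xi=\sup_{\eta<\xi}\theta_\eta$. Let $P=P(\nu_0)$ be the class of functions $p$ whose domain is an ordinal $\ell(p)$ and with $p(\eta)\in S_\eta$ for $\eta<\ell(p)$. Put $q\le p$ iff $\ell(q)\ge\ell(p)$ and $q(\eta)\supseteq p(\eta)$ for $\eta<\ell(p)$. The largest condition is $\emptyset$. Let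
$$P_{<\xi}=\{p\in P:\ell(p)=\xi\},\qquad P^{(\xi)}=\{p\in P:\ell(p)\le\xi\}.$$
$P_{<\xi}$ is dense in $P^{(\xi)}$: pad with roots $\emptyset$. For instance $P_{<0}=\{\emptyset\}$, $P_{<1}\cong S_0$ and $P_{<\eta+1}\cong P_{<\eta}\times S_\eta$. For $\xi\ge1$, $|S_\eta|=\theta_\eta\le\sigma_\xi$ for $\eta<\xi$, and $\xi\le\sigma_\xi$, so by GCH $|P_{<\xi}|\le\sigma_\xi^{\sigma_\xi}=\sigma_\xi^+<\nu_\xi$. Also $|P_{<0}|=1<\nu_0$.

For $\ell(q)\ge\xi$ write $q^\xi=q{\restriction}[\xi,\ell(q))$, the *tail* of $q$. Decreasing definable sequences of tails, of length $<\nu_\xi$, have lower bounds: by Replacement the supremum of the lengths exists, and coordinatewise unions are nodes of $S_\eta$ by Lemma 4(1), since $\nu_\xi\le\nu_\eta$ for $\eta\ge\xi$. In particular $P$ is closed under definable decreasing sequences of length $<\nu_0$.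

The next lemma is the tool that replaces smallness of the forcing: below $\xi$ the forcing is small, above $\xi$ it is closed.

**Lemma 5.** Let $|\lambda|<\nu_\xi$ and let $\langle D_a:a<\lambda\rangle$ be a definable (with parameters) sequence of open classes dense below $p$. Then the $q$ with $\ell(q)\ge\xi$ such that

(4) for all $a<\lambda$ and all $r\le q{\restriction}\xi$ in $P_{<\xi}$ there is $r'\le r$ in $P_{<\xi}$ with $r'\cup q^\xi\in D_a$

are dense below $p$.

*Proof.* Let $p'\le p$; lengthening it, assume $\ell(p')\ge\xi$. Enumerate all pairs $(a,r)$ with $a<\lambda$, $r\le p'{\restriction}\xi$ in $P_{<\xi}$ as $(a_\varepsilon,r_\varepsilon)$, in length $<\nu_\xi$; this is possible since $|\lambda|,|P_{<\xi}|<\nu_\xi$. Build decreasing tails $t_\varepsilon$ starting with $t_0=p'^\xi$. At step $\varepsilon$, $r_\varepsilon\cup t_\varepsilon\le p$, so there is a $<_L$-least pair $(r',t')$ with $r'\in P_{<\xi}$, $r'\le r_\varepsilon$, $t'\le t_\varepsilon$ and $r'\cup t'\in D_{a_\varepsilon}$. Let $t_{\varepsilon+1}=t'$. At limits take coordinatewise unions. If $t$ is the final tail, put $q=p'{\restriction}\xi\cup t\le p'$.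 For $(a,r)=(a_\varepsilon,r_\varepsilon)$ some $r'\le r$ has $r'\cup t_{\varepsilon+1}\in D_a$, so $r'\cup t\in D_a$ by openness. $\square$

**Step 3: generic filters and the forcing theorem.** Let $G\subseteq P$ be a filter meeting all dense classes definable over $L_\alpha$ with parameters; call it *generic*. It also meets every definable class $D$ dense below some $p\in G$: the class $D\cup\{q:q\text{ incompatible with }p\}$ is dense, and an element of $G$ is compatible with $p$. Let
$$G_{<\xi}=G\cap P_{<\xi}=\{g{\restriction}\xi:g\in G,\ \ell(g)\ge\xi\}.$$
It is a filter on $P_{<\xi}$, generic over $L_\alpha$: if $D\in L_\alpha$ is dense in $P_{<\xi}$, then $\{p:\ell(p)\ge\xi,\ p{\restriction}\xi\in D\}$ is dense in $P$. Let $L_\alpha[G]=\{\tau^G:\tau\in L_\alpha\text{ a }P\text{-name}\}$. Each name is a set, hence a $P^{(\xi)}$-name for some $\xi$, so $L_\alpha[G]=\bigcup_{\xi<\alpha}L_\alpha[G_{<\xi}]$.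

**Lemma 6.** For each formula $\varphi$ there is a relation $p\Vdash\varphi(\vec\tau)$, definable over $L_\alpha$ from $\nu_0$ by a formula depending only on $\varphi$, such that: (i) $p\Vdash\varphi(\vec\tau)$ iff $\{q\le p:q\Vdash\varphi(\vec\tau)\}$ is dense below $p$, so that $q\le p\Vdash\varphi$ implies $q\Vdash\varphi$; (ii) for generic $G$, $L_\alpha[G]\models\varphi(\vec\tau^{\,G})$ iff some $p\in G$ has $p\Vdash\varphi(\vec\tau)$.

*Proof.* For all $p$ let $p{\restriction}\xi=p$ if $\ell(p)<\xi$. The map $p\mapsto p{\restriction}\xi$ is order preserving from $P$ to $P^{(\xi)}$, and it is a projection: if $p'\le p{\restriction}\xi$ in $P^{(\xi)}$, then $p'$ (if $\ell(p)<\xi$) or $p'\cup p^\xi$ (otherwise, and then $\ell(p')=\xi$) extends $p$ and restricts to $p'$. For atomic $\varphi$ let $\xi$ be least such that the names involved are $P^{(\xi)}$-names, and put $p\Vdash\varphi$ iff $p{\restriction}\xi\Vdash_{P^{(\xi)}}\varphi$. If $q\le p\Vdash\varphi$, then $q{\restriction}\xi\le p{\restriction}\xi$, so $q\Vdash\varphi$. Conversely, suppose densely many $q\le p$ force $\varphi$. For $p'\le p{\restriction}\xi$ choose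 $p''\le p$ with $p''{\restriction}\xi=p'$ and then $q\le p''$ with $q\Vdash\varphi$; so $q{\restriction}\xi\le p'$ forces $\varphi$ in $P^{(\xi)}$. Hence $p{\restriction}\xi\Vdash_{P^{(\xi)}}\varphi$. This gives (i). For (ii), $G\cap P^{(\xi)}$ is $P^{(\xi)}$-generic over $L_\alpha$, as it is generated by $G_{<\xi}$, and it contains $p{\restriction}\xi$ for every $p\in G$. So (ii) is the forcing theorem for $P^{(\xi)}$.

Continue by recursion on formulas: $p\Vdash\neg\varphi$ iff no $q\le p$ forces $\varphi$; $p\Vdash\varphi\wedge\psi$ iff $p\Vdash\varphi$ and $p\Vdash\psi$; $p\Vdash\exists x\varphi$ iff $C=\{q:\exists\sigma\ q\Vdash\varphi(\sigma)\}$ is dense below $p$. Definability, uniform in $\nu_0$, is clear.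

Negation. If $p\Vdash\neg\varphi$, so does each $q\le p$. If densely many $q\le p$ force $\neg\varphi$ and some $q\le p$ forced $\varphi$, then some $q'\le q$ would force $\neg\varphi$ and, by (i) for $\varphi$, also $\varphi$, which is impossible. For (ii), the class of conditions forcing $\varphi$ or $\neg\varphi$ is dense and definable, so some $q\in G$ is in it. If $L_\alpha[G]\models\neg\varphi$, then $q$ does not force $\varphi$, so $q\Vdash\neg\varphi$. If $p\in G$ forces $\neg\varphi$, then $L_\alpha[G]\models\neg\varphi$: otherwise some $q\in G$ forces $\varphi$, and a common extension of $p,q$ gives a contradiction.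

Conjunction. (i) and (ii) follow from those for $\varphi$ and $\psi$, using common extensions in $G$ for (ii).

Existential quantifier. (i): if $C$ is dense below densely many $q\le p$, it is dense below $p$; the converse is trivial. (ii): if $p\in G$ and $C$ is dense below $p$, then $G$ meets $C$, so $L_\alpha[G]\models\exists x\varphi$. Conversely, if $L_\alpha[G]\models\varphi(\sigma^G)$, some $q\in G$ forces $\varphi(\sigma)$, and by (i) so do all $q'\le q$; so $q\Vdash\exists x\varphi$. $\square$

Let $q\in G$ satisfy (4), let $t=q^\xi$ and $a<\lambda$. The set of $r'\in P_{<\xi}$ with $r'\cup t\in D_a$ is dense below $q{\restriction}\xi\in G_{<\xi}$, so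

(5) there is $r\in G_{<\xi}$ with $r\cup t\in D_a$; and $r\cup t\in G$ for every $r\in G_{<\xi}$.

The second part holds because $r$ and $q$ have a common extension in $G$, and it extends $r\cup t$.

**Lemma 7.** Let $|\lambda|^{L_\alpha}<\nu_\xi$ and $x=\{a<\lambda:L_\alpha[G]\models\varphi(a,\vec\tau^{\,G})\}$. Then $x\in L_\alpha[G_{<\xi}]$. In particular every $x\subseteq\lambda$ in $L_\alpha[G]$ is in $L_\alpha[G_{<\xi}]$.

*Proof.* Let $D_a$ be the open dense class of conditions deciding $\varphi(a,\vec\tau)$. By Lemma 5 there is $q\in G$ satisfying (4). By (5) and Lemma 6(ii), $x=\{a<\lambda:\exists r\in G_{<\xi}\ r\cup q^\xi\Vdash\varphi(a,\vec\tau)\}$. The set of pairs $(a,r)\in\lambda\times P_{<\xi}$ with $r\cup q^\xi\Vdash\varphi(a,\vec\tau)$ is in $L_\alpha$, so $x\in L_\alpha[G_{<\xi}]$. $\square$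

**Step 4: $L_\alpha[G]\models$ ZFC.** $L_\alpha[G]$ is an increasing union of transitive ZFC models $L_\alpha[G_{<\xi}]$. So Extensionality, Foundation, Pairing, Union, Infinity and Choice hold, and every set $z$ is the image of an ordinal $\lambda$ under a bijection $h$ in some $L_\alpha[G_{<\xi}]$; we may increase $\xi$ to have $|\lambda|^{L_\alpha}<\nu_\xi$.

*Separation* holds for $z$ by applying Lemma 7 to $\{a<\lambda:\varphi(h(a),\dots)\}$ and taking the image under $h$. *Power set:* by Lemma 7, for each $y\subseteq z$ in $L_\alpha[G]$ the set $h^{-1}[y]$ is in $L_\alpha[G_{<\xi}]$, so the power set of $z$ in $L_\alpha[G]$ is that of $L_\alpha[G_{<\xi}]$.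

*Collection:* using $h$ as a parameter we may take the index set to be $\lambda$. Suppose $L_\alpha[G]\models\forall a<\lambda\,\exists y\,\varphi(a,y)$, names for parameters suppressed. Let
$$D_a=\{q:\exists\sigma\ q\Vdash\varphi(a,\sigma)\}\cup\{q:q\Vdash\neg\exists y\,\varphi(a,y)\}.$$
It is open, and it is dense: if $q$ does not force $\neg\exists y\,\varphi(a,y)$, some $q'\le q$ forces $\exists y\,\varphi(a,y)$, and then some $q''\le q'$ is in the first part. Take $q\in G$ satisfying (4), and let $t=q^\xi$. For $(a,r)\in\lambda\times P_{<\xi}$ such that $r\cup t\Vdash\varphi(a,\sigma)$ for some $\sigma$, let $\sigma_{a,r}$ be the $<_L$-least such name. The set $W$ of these names is in $L_\alpha$ by Replacement, and the set $\{\sigma^G:\sigma\in W\}$ is in $L_\alpha[G]$, with name $\{(\sigma,\emptyset):\sigma\in W\}$. For each $a<\lambda$, (5) gives $r\in G_{<\xi}$ with $r\cup t\in D_a\cap G$. As $\exists y\,\varphi(a,y)$ is true, $r\cup t$ is in the first part of $D_a$, so $\sigma_{a,r}^G$ is a witness for $a$. So Collection holds. Together with Separation this gives Replacement, and $L_\alpha[G]\models$ ZFC.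

## 10. The generic filter becomes definable, and the model pointwise definable

**Step 5: $G$ is definable in the extension.** From now on $\nu_0=(\kappa^+)^{L_\alpha}$ and $P=P(\nu_0)$. Let $G$ be generic, $M=L_\alpha[G]$, and $b_\eta=\bigcup\{p(\eta):p\in G,\ \eta<\ell(p)\}$, a branch of $S_\eta$ of length $\theta_\eta$.

By Lemma 7 with $\xi=0$, every subset in $M$ of an ordinal of $L_\alpha$-cardinality $<\nu_0$ is in $L_\alpha[G_{<0}]=L_\alpha$. In particular every real of $M$ is in $\mathbf L^M$, so $M\models$ "$0^\#$ does not exist". By Lemma 7 with $\xi=1$, subsets of $\nu_0$ in $M$ are in $L_\alpha[b_0]$, hence in $L_\alpha$ by Lemma 4(2). The same then holds for subsets of any ordinal below $\theta_0$. Since $b_0\notin L_\alpha$, $\theta_0$ is the least ordinal with a subset in $M$ that is not in $\mathbf L$. So $\theta_0$, $\nu_0$, the class $P$ and the sequence $\langle S_\eta\rangle$ are definable in $M$ without parameters (compute in $\mathbf L^M=L_\alpha$).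

The branch $b_\eta$ is the unique cofinal branch of $S_\eta$ in $M$: a cofinal branch $c\in M$ is coded by a subset of $\theta_\eta<\nu_{\eta+1}$, so by Lemma 7 $c\in L_\alpha[G_{<\eta+1}]$, which is an extension of $L_\alpha$ by $P_{<\eta}\times S_\eta$, with $|P_{<\eta}|<\nu_\eta$ and generic branch $b_\eta$ for $S_\eta$. By Lemma 4(3), applied in $L_\alpha$ with $Q=P_{<\eta}$, $c=b_\eta$. This is where the factor $Q$ in Lemma 4 is needed.

Finally $G=\{p\in P:\forall\eta<\ell(p)\ p(\eta)\subset b_\eta\}$. The inclusion $\subseteq$ is clear. Conversely, let $p$ be in the right-hand class. The class of $q$ with $q\le p$ or $q(\eta)\perp p(\eta)$ for some $\eta<\min(\ell(p),\ell(q))$ is dense: pad a given condition to length $\ge\ell(p)$, and if no coordinate is incompatible with $p$, replace each coordinate $\eta<\ell(p)$ by the longer of the two nodes. So $G$ contains such a $q$. As $q(\eta)$ and $p(\eta)$ are both initial segments of $b_\eta$, the second alternative is impossible; so $q\le p$ and $p\in G$.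

Thus $\langle b_\eta\rangle$ and $G$ are classes of $M$ definable without parameters.

**Step 6: a choice of $G$ that makes $M$ pointwise definable.** Recall that $\alpha$ is countable. Let $\langle a_n:n<\omega\rangle$ enumerate $L_\alpha$, and let $\varphi_n$ be as in Section 6. Let $D_n=\{x\in P:L_\alpha\models\varphi_n(x,a_0,\dots,a_{n-1},\nu_0)\}$ if this is dense in $P$, and $D_n=P$ otherwise. Every definable dense class is some $D_n$. Let $p_0=\emptyset$, let $q_n$ be the $<_L$-least $q\le p_n$ in $D_n$, let $\rho_n<\alpha$ be the position of $a_n$ in the well-order $<_L$ of $L_\alpha$, and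
$$p_{n+1}=q_n\cup\{(\ell(q_n)+\eta,\langle0\rangle):\eta<\rho_n\}\cup\{(\ell(q_n)+\rho_n,\langle1\rangle)\}.$$
Let $G$ be the filter generated by the $p_n$. It contains every $q_n$, so it is generic, and Step 5 applies to it.

By induction, $p_n$ and $a_i$ ($i<n$) are definable in $M=L_\alpha[G]$. Given this for $n$, $D_n$ is definable over $\mathbf L^M=L_\alpha$ from definable parameters, so $q_n$ is definable; $\rho_n$ is the least $\rho$ with $b_{\ell(q_n)+\rho}(0)=1$; so $a_n$ and $p_{n+1}$ are definable. So every element of $L_\alpha$ is definable in $M$. Every element of $M$ is $\tau^G$ with $\tau\in L_\alpha$ and $G$ a definable class, so $M$ is pointwise definable.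

Let $T=\mathrm{Th}(M)$. Then $T\vdash\mathbf V=\mathbf{OD}$ by Lemma 1(ii), $\alpha_T=\alpha$, and $T\vdash$ "$0^\#$ does not exist".

## 11. Lifting the embedding to a second model

**Step 7: the image filter is generic.** Let $P^*=P(j(\nu_0))$ and $H=\{s\in P^*:\exists n\ j(p_n)\le s\}$. By elementarity $j(p_n)\in P^*$, and these conditions decrease, so $H$ is a filter on $P^*$. We show that it meets every dense class $D=\{x\in P^*:L_\alpha\models\psi(x,c)\}$.

By (3), $c=j(f)(\kappa)$ with $f\in L_\alpha$ a function on $\kappa$. For $\xi<\kappa$ let $E_\xi$ be the downward closure in $P$ of $\{x\in P:\psi(x,f(\xi))\}$ if that class is dense, and $E_\xi=P$ otherwise. Each $E_\xi$ is dense open. Since $P$ is closed under definable decreasing sequences of length $\le\kappa<\nu_0$, with $<_L$ available for choices, we can go through all $E_\xi$ in turn below any condition. So $E=\bigcap_{\xi<\kappa}E_\xi$ is a dense open class, definable over $L_\alpha$. Hence $E=D_m$ for some $m$, so $q_m\in E$ and, with $n=m+1$, $p_n\in E$ by openness.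

Now "$p_n\in E_\xi$ for all $\xi<\kappa$" is a first-order statement in $L_\alpha$ about $p_n,f,\kappa,\nu_0$. By elementarity of $j$, for every $\xi<j(\kappa)$ the condition $j(p_n)$ lies in the class $E^*_\xi$ defined from $j(f)(\xi)$ and $P^*$ in the same way. Take $\xi=\kappa<j(\kappa)$. The class $\{x\in P^*:\psi(x,j(f)(\kappa))\}$ is $D$, which is dense, so $E^*_\kappa$ is its downward closure. Hence $j(p_n)\le d$ for some $d\in D$, and $d\in H$.

**Step 8: the second model.** Since $j(\nu_0)$ is regular and uncountable in $L_\alpha$, everything in Section 9 applies to $P^*$ and $H$, with the same formulas defining $\Vdash$, with $j(\nu_0)$ in place of $\nu_0$. Let $N=L_\alpha[H]$. Define $j^+:M\to N$ by $\tau^G\mapsto j(\tau)^H$. If $M\models\varphi(\tau^G)$, then some element of $G$ forces $\varphi(\tau)$, so some $p_n\Vdash_P\varphi(\tau)$; by elementarity $j(p_n)\Vdash_{P^*}\varphi(j(\tau))$, and since $j(p_n)\in H$, $N\models\varphi(j(\tau)^H)$. So $j^+$ is well defined and elementary, and on canonical names it shows that $j^+$ extends $j$. Hence $N$ is a countable transitive model of $T$ of height $\alpha$.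

It remains to see that $N\not\cong M$. Suppose $\kappa$ were definable in $N$. The element $m\in M$ with the same definition satisfies $j^+(m)=\kappa$. By elementarity $m$ is an ordinal, so $m<\alpha$ and $j(m)=j^+(m)=\kappa$, contradicting $\kappa\notin\mathrm{ran}(j)$ in (3). So $N$ is not pointwise definable, while $M$ is. Hence $N\not\cong M$ and $\mu(T,\alpha_T)\ge2$. With $T\vdash$ "$0^\#$ does not exist" from Step 6, this proves (b). $\blacksquare$
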